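
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Inner functions fixing the origin and the Hausdorff measure of preimages}


\begin{abstract}
Let $f$ be an inner function on the unit disk with $f(0)=0$, let $E$ be a Borel subset of the unit circle, and let $f^{-1}(E)$ be the set of boundary points at which $f$ has a radial limit belonging to $E$. We prove the conjecture that $M_\alpha(f^{-1}(E))\ge M_\alpha(E)$ for $0<\alpha\le1$, where $M_\alpha$ is $\alpha$-dimensional Hausdorff measure. We also give an exact formula for the measure of the part of $f^{-1}(E)$ where $f$ has a finite angular derivative, a description of what happens off this part, the sharp constant for $\alpha<1$ in terms of $|f'(0)|$ with the cases of equality when $0<M_\alpha(E)<\infty$, and the version for arbitrary $f(0)$.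
\end{abstract}


\section{The question and the results}\label{sec:results}

Let $\mathbb D$ be the open unit disk and $\mathbb T=\partial\mathbb D$. An \emph{inner function} is a bounded analytic function $f$ on $\mathbb D$ whose radial boundary values have modulus $1$ almost everywhere on $\mathbb T$. When $\lim_{r\to1}f(rx)$ exists at $x\in\mathbb T$ we denote it by $f(x)$, and for a Borel set $E\subset\mathbb T$ we write
\[
f^{-1}(E)=\bigl\{x\in\mathbb T:\ \lim_{r\to1}f(rx)\ \text{exists and belongs to}\ E\bigr\}.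
\]
This is a Borel set: by the Cauchy criterion with rational $r$, the radial limit exists on a Borel set, and there it is a Borel function of $x$. For $0<\alpha\le1$ let $M_\alpha$ be $\alpha$-dimensional Hausdorff measure on $\mathbb T$; thus $M_1$ is arc length.

How does passing from $E$ to $f^{-1}(E)$ change the size of $E$? For length and $f(0)=0$ the answer is L\"owner's theorem: $M_1(f^{-1}(E))=M_1(E)$. For $0<\alpha\le 1$, Fernandez and Pestana proved that
\[
M_\alpha(f^{-1}(E))\ \ge\ C_\alpha\,M_\alpha(E)\qquad\text{whenever } f(0)=0,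
\]
with a constant $C_\alpha>0$ depending only on $\alpha$. It was conjectured that $C_\alpha=1$ is possible; see \cite{Distortion}.

There is a good reason to expect this. By the Schwarz lemma an inner function with $f(0)=0$ expands the boundary: where it has a boundary derivative, the modulus of that derivative is at least $1$. Suppose first that $f$ is analytic across $\mathbb T$. Then $f^{-1}(E)$ consists of contracted copies of small pieces of $E$, and L\"owner's theorem says that the contraction ratios $w$ at the preimages of a point add up to $1$. A copy contracted by $w\le1$ carries the fraction $w$ of the length but the fraction $w^\alpha\ge w$ of the $\alpha$-dimensional measure. So length is preserved and $M_\alpha$ should grow. The difficulty is that a general inner function need not have a boundary derivative; it may fail to have one at every preimage of a given point (Remark~\ref{rem:clark}). Nevertheless the guess is right.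

\begin{theorem}\label{thm:main}
For every inner function $f$ with $f(0)=0$, every Borel set $E\subset\mathbb T$ and every $0<\alpha\le1$,
\[
M_\alpha(f^{-1}(E))\ge M_\alpha(E).
\]
\end{theorem}

The proof gives more, and to state it we need the points where $f$ has a finite boundary derivative. For $x\in\mathbb T$ put
\begin{equation}\label{eq:delta}
\delta(x)=\liminf_{z\to x}\frac{1-|f(z)|}{1-|z|},\qquad A=\{x\in\mathbb T:\delta(x)<\infty\}.
\end{equation}
If $f(0)=0$, then $|f(z)|\le|z|$ and $\delta\ge1$. By the Julia--Carath\'eodory theorem, recalled in Section~\ref{sec:prelim}, $f$ has a radial limit $f(x)\in\mathbb T$ at each $x\in A$, and $\delta(x)$ is the modulus of the angular derivative there. So $1/\delta(x)$ plays the role of the contraction ratio above. Put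
\[
N_\alpha(\zeta)=\sum_{x\in A,\ f(x)=\zeta}\delta(x)^{-\alpha}\qquad(\zeta\in\mathbb T).
\]
We shall see that the sum has at most countably many terms and that $N_1\le1$.

\begin{theorem}\label{thm:area}
Let $f$ be inner with $f(0)=0$, let $E\subset\mathbb T$ be Borel and $0<\alpha\le1$. Then
\[
M_\alpha(A\cap f^{-1}(E))=\int_E N_\alpha\,dM_\alpha .
\]
\end{theorem}

\begin{theorem}\label{thm:infinite}
Let $f$ be inner with $f(0)=0$, let $E\subset\mathbb T$ be Borel and $0<\alpha<1$. Let $E_{\mathrm c}$ be the set of $\zeta\in E$ with $N_1(\zeta)<1$; equivalently, the set of $\zeta\in E$ for which the Clark measure of $f$ at $\zeta$ (Section~\ref{sec:clark}) is not purely atomic. If $M_\alpha(E_{\mathrm c})>0$, then $f^{-1}(E_{\mathrm c})\setminus A$ is not $\sigma$-finite for $M_\alpha$.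
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $f$ be inner with $f(0)=0$, let $a=|f'(0)|$, let $E\subset\mathbb T$ be Borel and $0<\alpha<1$. Then
\begin{equation}\label{eq:sharp}
M_\alpha(f^{-1}(E))\ \ge\ \Bigl[\Bigl(\frac{1+a}2\Bigr)^{\alpha}+\Bigl(\frac{1-a}2\Bigr)^{\alpha}\Bigr]M_\alpha(E).
\end{equation}
For every $a\in[0,1]$ the constant is best possible among inner $f$ with $f(0)=0$ and $|f'(0)|=a$. If $0<M_\alpha(E)<\infty$, equality holds in \eqref{eq:sharp} if and only if $f(z)=cz$ or $f(z)=cz^2$ with $|c|=1$. In particular, when $0<\alpha<1$ and $0<M_\alpha(E)<\infty$, equality holds in Theorem~\ref{thm:main} if and only if $f$ is a rotation.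
\end{theorem}

\begin{theorem}\label{thm:q}
Let $f$ be inner with $f(0)=q\in\mathbb D$, let $E\subset\mathbb T$ be Borel and $0<\alpha\le1$. Then
\[
M_\alpha(f^{-1}(E))\ge\int_E\Bigl(\frac{1-|q|^2}{|\zeta-q|^2}\Bigr)^{\alpha}dM_\alpha(\zeta).
\]
\end{theorem}

That $f$ be inner matters: $f(z)=z/2$ has $f^{-1}(E)=\emptyset$ for every $E$. The role of the normalization $f(0)=0$ is discussed in Remark~\ref{rem:q}.

\section{The idea in degree two}\label{sec:two}

Let $0\le a<1$, $p=\frac{1+a}2$, and
\[
f_a(z)=z\,\frac{z+a}{1+az},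
\]
an inner function with $f_a(0)=0$ and $f_a'(0)=a$. The equation $f_a(z)=1$ reads $z^2=1$. Since $2p-1=a$, we have $p(1+z)^2+(1-p)(1-z)^2=1+2az+z^2$, and therefore
\begin{equation}\label{eq:fa}
\frac{1+f_a(z)}{1-f_a(z)}=\frac{1+2az+z^2}{1-z^2}=p\,\frac{1+z}{1-z}+(1-p)\,\frac{1-z}{1+z}.
\end{equation}
Compare the poles, which are simple. Near $z=1$ the left side is asymptotic to $2/\bigl(f_a'(1)(1-z)\bigr)$ and the right side to $2p/(1-z)$, so $f_a'(1)=1/p$. In the same way $f_a'(-1)=-1/(1-p)$.

Take a set $E$ in a very short arc around $1$. Its preimage consists of two pieces, near $1$ and near $-1$, which are nearly similar to $E$ with ratios $p$ and $1-p$. So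
\[
M_\alpha(f_a^{-1}(E))\approx\bigl(p^\alpha+(1-p)^\alpha\bigr)M_\alpha(E).
\]
The two ratios add up to $1$, and \eqref{eq:fa} at $z=0$ shows why. Hence there is balance for $\alpha=1$ and a gain for $\alpha<1$. The constant is the one in Theorem~\ref{thm:sharp}.

The real part of \eqref{eq:fa} says that the Poisson kernel of the point $1$, composed with $f_a$, is the Poisson integral of the probability measure with masses $p$ at $1$ and $1-p$ at $-1$. For a general inner function with $f(0)=0$ and for $\zeta\in\mathbb T$, the Poisson kernel of $\zeta$ composed with $f$ is still the Poisson integral of a probability measure $\mu_\zeta$, the \emph{Clark measure}. The proof has three parts.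
\begin{itemize}
\item The atoms of $\mu_\zeta$ are the points $x\in A$ with $f(x)=\zeta$, with masses $1/\delta(x)$ (Section~\ref{sec:clark}).
\item ``Nearly similar with ratio $1/\delta(x)$'' becomes an exact area formula on $A$ (Section~\ref{sec:area}).
\item The measure $\mu_\zeta$ may have a continuous part, and then the ratios $1/\delta(x)$ add up to less than $1$. But then $f^{-1}(\{\zeta\})$ has many points where $f$ stretches infinitely. If this happens for a set of $\zeta$ of positive $M_\alpha$-measure, $\alpha<1$, the preimage has infinite $M_\alpha$-measure (Section~\ref{sec:off}).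
\end{itemize}
So either the preimage has infinite measure, or the ratios add up to $1$ over almost every point of $E$ and the area formula gives the result (Section~\ref{sec:proof}).

\section{Standard facts}\label{sec:prelim}

All measures are positive unless we say otherwise.

\subsection*{Hausdorff measure}
We use the metric $|x-y|$ on $\mathbb T$ and
$M_\alpha(B)=\lim_{s\to0}\inf\sum_i(\operatorname{diam}U_i)^\alpha$, the infimum being over countable covers $\{U_i\}$ of $B$ by sets of diameter less than $s$. Measuring by arc length gives the same $M_\alpha$, since the ratio of arc to chord tends to $1$. Constant factors in the definition play no role. Let $\bar B(x,t)$ be the closed ball in $\mathbb T$. We use: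
\begin{itemize}
\item[(H1)] If $\varphi:F\to\mathbb T$, $F\subset\mathbb T$, satisfies $|\varphi(x)-\varphi(y)|\le L|x-y|$ on $F$, then $M_\alpha(\varphi(F))\le L^\alpha M_\alpha(F)$.
\item[(H2)] Every set is contained in a Borel set of the same $M_\alpha$-measure.
\item[(H3)] (Frostman's lemma, \cite[Thm.~8.8]{Mattila}.) If $E$ is Borel and $M_\alpha(E)>0$, there is a finite Borel measure $\mu\ne0$ with compact support contained in $E$ and $\mu(\bar B(x,r))\le r^\alpha$ for all $x$ and $r>0$.
\end{itemize}

\subsection*{Poisson integrals}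
For $z\in\mathbb D$, $y\in\mathbb T$ and a finite Borel measure $\sigma$ on $\mathbb T$ put
\[
P_z(y)=\frac{1-|z|^2}{|y-z|^2}=\operatorname{Re}\frac{y+z}{y-z},\qquad P[\sigma](z)=\int P_z\,d\sigma .
\]
The functions $P[\sigma]$ are exactly the nonnegative harmonic functions on $\mathbb D$ (Herglotz), $\sigma$ is determined by $P[\sigma]$, and $\sigma(\mathbb T)=P[\sigma](0)$. Let $m=M_1/2\pi$ be normalized arc length, so that $P[m]=1$. By Fatou's theorem $P[\sigma](rx)$ tends, for $m$-a.e.\ $x$, to the density with respect to $m$ of the absolutely continuous part of $\sigma$.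

We also need to bound $\sigma$ by $P[\sigma]$. Let $x\in\mathbb T$, $0<t<1$, $z=(1-t)x$. If $|y-x|\le t$, then $|y-z|\le2t$, while $1-|z|^2=t(2-t)\ge t$, so $P_z(y)\ge\frac1{4t}$. Hence
\begin{equation}\label{eq:shadow}
\sigma(\bar B(x,t))\le4t\,P[\sigma]\bigl((1-t)x\bigr).
\end{equation}
If $\sigma$ is singular, then $\sigma(\bar B(x,t))/t\to\infty$ as $t\to0$ for $\sigma$-a.e.\ $x$ by differentiation of measures. So by \eqref{eq:shadow}, $P[\sigma](rx)\to\infty$ as $r\to1$ for $\sigma$-a.e.\ $x$.

\subsection*{Angular derivatives}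
Let $f$ be a nonconstant analytic map of $\mathbb D$ into itself, with $\delta$ and $A$ as in \eqref{eq:delta}. The Julia--Carath\'eodory theorem \cite[Ch.~4]{Shapiro} says: \emph{if $\delta(x)<\infty$, then $f$ has a nontangential limit $f(x)\in\mathbb T$ at $x$, and}
\begin{equation}\label{eq:JC}
\frac{f(z)-f(x)}{z-x}\longrightarrow\lambda(x):=\delta(x)f(x)\bar x\quad\text{\emph{as} }z\to x\text{ \emph{nontangentially}.}
\end{equation}
It follows that for every $x\in\mathbb T$
\begin{equation}\label{eq:radial}
\frac{1-|f(rx)|}{1-r}\to\delta(x)\qquad(r\to1).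
\end{equation}
Indeed, the lower limit is at least $\delta(x)$ by definition, which settles the case $\delta(x)=\infty$. If $\delta(x)<\infty$, the upper limit is at most $\lim|f(x)-f(rx)|/(1-r)=|\lambda(x)|=\delta(x)$. By \eqref{eq:radial}, taken along a sequence $r_n\to1$, the function $\delta$ is Borel, and so is $A$.

\emph{From here through Section~\ref{sec:sharp}, $f$ is an inner function with $f(0)=0$.} Such an $f$ is not constant, it maps $\mathbb D$ into $\mathbb D$, and $\delta\ge1$.

\section{Clark measures}\label{sec:clark}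

For $\zeta\in\mathbb T$ the function
\[
z\mapsto P_{f(z)}(\zeta)=\frac{1-|f(z)|^2}{|\zeta-f(z)|^2}=\operatorname{Re}\frac{\zeta+f(z)}{\zeta-f(z)}
\]
is positive and harmonic, with value $1$ at $0$. So there is a unique probability measure $\mu_\zeta$ on $\mathbb T$ with
\begin{equation}\label{eq:clark}
P_{f(z)}(\zeta)=P[\mu_\zeta](z),\qquad
\frac{\zeta+f(z)}{\zeta-f(z)}=\int\frac{y+z}{y-z}\,d\mu_\zeta(y)\qquad(z\in\mathbb D).
\end{equation}
The second identity follows from the first because both sides are analytic, have the same real part, and have the value $1$ at $0$.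

\begin{lemma}\label{lem:clark}
\begin{enumerate}
\item[(a)] For every Borel set $B\subset\mathbb T$ the function $\zeta\mapsto\mu_\zeta(B)$ is Borel.
\item[(b)] $\mu_\zeta$ is singular and concentrated on $f^{-1}(\{\zeta\})$.
\item[(c)] If $x\in A$ and $f(x)=\zeta$, then $\mu_\zeta(\{x\})=1/\delta(x)$. For all other $x\in\mathbb T$, $\mu_\zeta(\{x\})=0$.
\item[(d)] $\int\bar y\,d\mu_\zeta(y)=\bar\zeta f'(0)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For fixed $z$ the integral $\int P_z\,d\mu_\zeta=P_{f(z)}(\zeta)$ is continuous in $\zeta$. The real span of the functions $P_z$, $z\in\mathbb D$, is dense in the space of real continuous functions on $\mathbb T$: a signed measure $\sigma_1-\sigma_2$ annihilating all $P_z$ satisfies $P[\sigma_1]=P[\sigma_2]$, so it vanishes. As the $\mu_\zeta$ are probability measures, $\zeta\mapsto\int h\,d\mu_\zeta$ is therefore continuous for every continuous $h$. So $\mu_\zeta(B)$ is lower semicontinuous in $\zeta$ for open $B$, and the case of Borel $B$ follows by a monotone class argument.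

(b) At $m$-a.e.\ $x$ the radial limit of $f$ exists, has modulus $1$, and differs from $\zeta$, since a nonconstant bounded analytic function takes a given radial limit only on a null set. At such $x$ we have $P_{f(rx)}(\zeta)\to0$. By Fatou's theorem $\mu_\zeta$ has no absolutely continuous part. Hence $P[\mu_\zeta](rx)\to\infty$ for $\mu_\zeta$-a.e.\ $x$. Since
\[
P_w(\zeta)\le\frac{2(1-|w|)}{|\zeta-w|^2}\le\frac{2}{|\zeta-w|}\qquad(w\in\mathbb D),
\]
this forces $f(rx)\to\zeta$.

(c) For $y\in\mathbb T$, $\frac{1-r}{1+r}P_{rx}(y)=\frac{(1-r)^2}{|y-rx|^2}$ is at most $1$ and, as $r\to1$, tends to $1$ if $y=x$ and to $0$ otherwise. By dominated convergence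
\[
\mu_\zeta(\{x\})=\lim_{r\to1}\frac{1-r}{1+r}\,P[\mu_\zeta](rx)=\lim_{r\to1}\frac{1-r}{1+r}\cdot\frac{1-|f(rx)|^2}{|\zeta-f(rx)|^2}.
\]
If $x\in A$ and $f(x)=\zeta$, then $1-|f(rx)|^2\sim2\delta(x)(1-r)$ by \eqref{eq:radial} and $|\zeta-f(rx)|\sim\delta(x)(1-r)$ by \eqref{eq:JC}, so the limit is $1/\delta(x)$. If $x\in A$ and $f(x)\ne\zeta$, the second fraction stays bounded and the limit is $0$. If $x\notin A$, then $|\zeta-f(rx)|\ge1-|f(rx)|$ gives
\[
(1-r)\frac{1-|f(rx)|^2}{|\zeta-f(rx)|^2}\le\frac{2(1-r)}{1-|f(rx)|}\to0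
\]
by \eqref{eq:radial}.

(d) Compare the coefficients of $z$ in the second identity of \eqref{eq:clark}. On the left it is $2\bar\zeta f'(0)$, because $f(0)=0$. On the right it is $2\int\bar y\,d\mu_\zeta(y)$.
\end{proof}

By (c), $A\cap f^{-1}(\{\zeta\})$ is countable, and together with (b),
\begin{equation}\label{eq:N1}
N_1(\zeta)=\mu_\zeta\bigl(A\cap f^{-1}(\{\zeta\})\bigr)=\mu_\zeta(A)\le1 .
\end{equation}
By (c) again, this is the total mass of the atoms of $\mu_\zeta$, so $N_1(\zeta)=1$ if and only if $\mu_\zeta$ is purely atomic. This is the equivalence stated in Theorem~\ref{thm:infinite}. By (a), $N_1$ is Borel, and so is $E_{\mathrm c}$ for Borel $E$.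

\begin{remark}\label{rem:clark}
A single Clark measure can be any singular probability measure $\sigma$. Put $H(z)=\int\frac{y+z}{y-z}\,d\sigma(y)$ and $f=\frac{H-1}{H+1}$. Then $\operatorname{Re}H=P[\sigma]>0$, so $|f|<1$; $f(0)=0$; and $1-|f|^2=4\operatorname{Re}H/|H+1|^2\le4P[\sigma]$ has radial limit $0$ a.e. So $f$ is inner, and $\mu_1=\sigma$ because $\frac{1+f}{1-f}=H$. If $\sigma$ has no atoms, then no preimage of $1$ lies in $A$, and $N_1(1)=0$.
\end{remark}

The Clark measures allow us to lift measures from the target circle to the source circle. Given a finite Borel measure $\mu$ on $\mathbb T$, define its \emph{lift} by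
\[
\nu(B)=\int\mu_\zeta(B)\,d\mu(\zeta)\qquad(B\subset\mathbb T\text{ Borel}).
\]

\begin{lemma}\label{lem:lift}
The lift $\nu$ of $\mu$ satisfies $P[\nu]=P[\mu]\circ f$, and $\nu(f^{-1}(E))=\mu(E)$ for every Borel set $E$.
\end{lemma}

\begin{proof}
By \eqref{eq:clark}, $P[\nu](z)=\int P[\mu_\zeta](z)\,d\mu(\zeta)=\int P_{f(z)}(\zeta)\,d\mu(\zeta)=P[\mu](f(z))$. The set $f^{-1}(\{\zeta\})$ is contained in $f^{-1}(E)$ if $\zeta\in E$ and disjoint from it otherwise. So Lemma~\ref{lem:clark}(b) gives $\mu_\zeta(f^{-1}(E))=1$ or $0$ respectively. Now integrate.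
\end{proof}

\begin{corollary}[L\"owner's theorem]\label{cor:lowner}
$M_1(f^{-1}(E))=M_1(E)$ for every Borel set $E\subset\mathbb T$.
\end{corollary}

\begin{proof}
The lift $\nu$ of $m$ has $P[\nu]=P[m]\circ f=1=P[m]$, so $\nu=m$. Hence $m(f^{-1}(E))=m(E)$.
\end{proof}

\section{The area formula where the angular derivative is finite}\label{sec:area}

We prove Theorem~\ref{thm:area} by cutting $A$ into countably many pieces on which $f$ is almost a similarity. Relation \eqref{eq:JC} describes $f$ in a Stolz angle at a single boundary point, whereas we must compare boundary values at two points $x,y$. So we connect $x$ and $y$ through an interior point lying in Stolz angles at both, and we first make \eqref{eq:JC} uniform.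

Fix $0<\varepsilon<1/24$ and let $S(x)=\{z\in\mathbb D:|z-x|<4(1-|z|)\}$. For integers $k\ge0$ and $j\ge1$ let $A_{k,j}$ be the set of $x\in A$ with $(1+\varepsilon)^k\le\delta(x)<(1+\varepsilon)^{k+1}$ and
\begin{equation}\label{eq:unif}
|f(z)-f(x)-\lambda(x)(z-x)|\le\varepsilon\,\delta(x)\,|z-x|\quad\text{for all }z\in S(x),\ |z-x|<\tfrac1j .
\end{equation}
These sets are Borel: write $z=xw$ with $w\in S(1)$, $|w-1|<1/j$. For each fixed $w$ the inequality defines a Borel set of $x$, and by continuity in $w$ it suffices to use a countable dense set of $w$. They cover $A$, by \eqref{eq:JC} and because $\delta\ge1$. We make the cover disjoint and subdivide further, according to short arcs containing $x$ and short arcs containing $f(x)\bar x$. This writes $A$ as a countable disjoint union of Borel sets $Q$ for which there are numbers $d=d_Q$ and $j=j_Q$ such that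
\begin{itemize}
\item $d\le\delta<(1+\varepsilon)d$ on $Q$, and \eqref{eq:unif} holds for $x\in Q$ with this $j$;
\item $\operatorname{diam}Q<\min(1,\frac1{2j})$, and $|f(x)\bar x-f(y)\bar y|\le\varepsilon$ for $x,y\in Q$.
\end{itemize}

\begin{lemma}\label{lem:bilip}
For $x,y\in Q$,
\[
(1-10\varepsilon)\,d\,|x-y|\le|f(x)-f(y)|\le(1+11\varepsilon)\,d\,|x-y| .
\]
\end{lemma}

\begin{proof}
We may assume $x\ne y$. Let $t=|x-y|$ and $z=(1-t)x$; here $0<t<1$. Then $|z-x|=t=1-|z|$ and $|z-y|\le2t$, so $z\in S(x)\cap S(y)$, and both distances are less than $1/j$. Apply \eqref{eq:unif} at $x$ and at $y$ and subtract: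
\begin{align*}
f(y)-f(x)&=\lambda(x)(z-x)-\lambda(y)(z-y)+e\\
&=\lambda(x)(y-x)+\bigl(\lambda(x)-\lambda(y)\bigr)(z-y)+e,
\end{align*}
where $|e|\le\varepsilon\delta(x)t+2\varepsilon\delta(y)t\le3\varepsilon(1+\varepsilon)dt\le4\varepsilon dt$. Since $\lambda(x)=\delta(x)f(x)\bar x$, and likewise at $y$,
\[
|\lambda(x)-\lambda(y)|\le|\delta(x)-\delta(y)|+\delta(y)\,|f(x)\bar x-f(y)\bar y|\le\varepsilon d+(1+\varepsilon)\varepsilon d\le3\varepsilon d .
\]
So $|f(y)-f(x)-\lambda(x)(y-x)|\le6\varepsilon dt+4\varepsilon dt=10\varepsilon dt$. The lemma follows, because $d\le|\lambda(x)|<(1+\varepsilon)d$.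
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:area}]
By Lemma~\ref{lem:bilip}, $f|_Q$ is injective and extends to a homeomorphism of the compact set $\overline Q$ onto its image. So $f$ maps Borel subsets of $Q$ to Borel sets. As $f(Q\cap f^{-1}(E))=E\cap f(Q)$, (H1) applied to $f|_Q$ and its inverse gives
\[
((1+11\varepsilon)d)^{-\alpha}M_\alpha(E\cap f(Q))\le M_\alpha(Q\cap f^{-1}(E))\le((1-10\varepsilon)d)^{-\alpha}M_\alpha(E\cap f(Q)).
\]
Here and below both sides may be infinite. The function $n_Q(\zeta)=\sum_{x\in Q,\,f(x)=\zeta}\delta(x)^{-\alpha}$ has at most one term. It equals $\delta^{-\alpha}\circ(f|_Q)^{-1}$ on $f(Q)$ and $0$ elsewhere, so it is Borel, and on $f(Q)$ it lies between $((1+\varepsilon)d)^{-\alpha}$ and $d^{-\alpha}$. Hence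
\[
(1+11\varepsilon)^{-\alpha}\int_En_Q\,dM_\alpha\le M_\alpha(Q\cap f^{-1}(E))\le\Bigl(\frac{1+\varepsilon}{1-10\varepsilon}\Bigr)^{\alpha}\int_En_Q\,dM_\alpha .
\]
The number $d$, which depends on $Q$, has disappeared. Sum over $Q$: since $N_\alpha=\sum_Qn_Q$, the function $N_\alpha$ is Borel, and by monotone convergence, which does not require $M_\alpha$ to be $\sigma$-finite,
\[
(1+11\varepsilon)^{-\alpha}\int_EN_\alpha\,dM_\alpha\le M_\alpha(A\cap f^{-1}(E))\le\Bigl(\frac{1+\varepsilon}{1-10\varepsilon}\Bigr)^{\alpha}\int_EN_\alpha\,dM_\alpha .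
\]
Let $\varepsilon\to0$.
\end{proof}

\section{Points without a finite angular derivative}\label{sec:off}

Let $0<\alpha<1$. Off $A$ there is no local similarity to exploit, but there is the lift. A Frostman measure $\mu$ satisfies $\mu(\bar B(x,t))\le t^\alpha$, and its lift $\nu$ will satisfy a similar bound. Where $\delta=\infty$, the bound improves from $O(t^\alpha)$ to $o(t^\alpha)$, and a set charged by a measure of this kind has infinite $M_\alpha$-measure. We begin with the last point.

\begin{lemma}\label{lem:mass}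
Let $\nu$ be a finite Borel measure on $\mathbb T$ and $B$ a Borel set with $\nu(B)>0$. If $\nu(\bar B(x,t))=o(t^\alpha)$ as $t\to0$ for every $x\in B$, then $M_\alpha(B)=\infty$, and $B$ is not $\sigma$-finite for $M_\alpha$.
\end{lemma}

\begin{proof}
Let $\eta>0$ and $B_j=\{x\in B:\nu(\bar B(x,t))\le\eta t^\alpha\text{ for }0<t<1/j\}$. Since $\nu(\bar B(x,t))$ is right continuous in $t$, rational $t$ suffice here; since it is upper semicontinuous in $x$, the set $B_j$ is Borel. By hypothesis $B_j\uparrow B$. Cover $B_j$ by countably many sets $U_i$ of diameter less than $1/j$, each meeting $B_j$ in some point $x_i$. Then $U_i\subset\bar B(x_i,\operatorname{diam}U_i)$ and $\nu(\bar B(x_i,\operatorname{diam}U_i))\le\eta(\operatorname{diam}U_i)^\alpha$; if $\operatorname{diam}U_i=0$ this holds because $\nu(\{x_i\})=0$. Summing, $\nu(B_j)\le\eta\sum_i(\operatorname{diam}U_i)^\alpha$. Hence $M_\alpha(B)\ge M_\alpha(B_j)\ge\nu(B_j)/\eta$. Let $j\to\infty$ and then $\eta\to0$ to get $M_\alpha(B)=\infty$.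

If $B$ were a countable union of sets of finite $M_\alpha$-measure, we could take them Borel by (H2), after intersecting with $B$. One of them would have positive $\nu$-measure, hence infinite $M_\alpha$-measure by the first part, a contradiction.
\end{proof}

\begin{lemma}\label{lem:poisson}
If $\mu$ is a finite Borel measure on $\mathbb T$ with $\mu(\bar B(x,r))\le r^\alpha$ for all $x\in\mathbb T$ and $r>0$, then $P[\mu](w)\le C(1-|w|)^{\alpha-1}$ for $w\in\mathbb D$, with $C$ depending only on $\alpha$.
\end{lemma}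

\begin{proof}
Write $w=|w|\omega$ with $|\omega|=1$, and $\rho=1-|w|$. For $\zeta\in\mathbb T$ we have $|\zeta-w|\ge\rho$ and $|\zeta-\omega|\le|\zeta-w|+\rho\le2|\zeta-w|$. Since $P_w(\zeta)\le2\rho/|\zeta-w|^2$, we get $P_w(\zeta)\le2/\rho$ everywhere, and $P_w(\zeta)\le8/(4^k\rho)$ on the annulus $2^k\rho\le|\zeta-\omega|<2^{k+1}\rho$, $k\ge0$. The ball $|\zeta-\omega|<\rho$ has $\mu$-measure at most $\rho^\alpha$ and the annulus at most $(2^{k+1}\rho)^\alpha$. Therefore
\[
P[\mu](w)\le2\rho^{\alpha-1}+\sum_{k\ge0}\frac{8}{4^k\rho}(2^{k+1}\rho)^\alpha=\Bigl(2+2^{3+\alpha}\sum_{k\ge0}2^{(\alpha-2)k}\Bigr)\rho^{\alpha-1}.\qedhere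
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:infinite}]
Suppose $M_\alpha(E_{\mathrm c})>0$. Let $\mu\ne0$ be a Frostman measure as in (H3) with compact support $K\subset E_{\mathrm c}$, and let $\nu$ be its lift. Then $\nu$ charges the complement of $A$:
\[
\nu(\mathbb T\setminus A)=\int_K\bigl(1-\mu_\zeta(A)\bigr)\,d\mu(\zeta)>0,
\]
since $\mu_\zeta(A)=N_1(\zeta)<1$ for $\zeta\in K$. By Lemma~\ref{lem:lift}, $\nu(\mathbb T\setminus f^{-1}(K))=\mu(\mathbb T)-\mu(K)=0$. So $B=f^{-1}(E_{\mathrm c})\setminus A$, which contains $f^{-1}(K)\setminus A$, has $\nu(B)=\nu(\mathbb T\setminus A)>0$.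

Let $x\in\mathbb T$ and $0<t<1$. By \eqref{eq:shadow}, Lemma~\ref{lem:lift} and Lemma~\ref{lem:poisson}, with $z=(1-t)x$,
\begin{equation}\label{eq:gain}
\nu(\bar B(x,t))\le4t\,P[\mu](f(z))\le4Ct\,(1-|f(z)|)^{\alpha-1}=4C\,t^\alpha\Bigl(\frac{1-|f((1-t)x)|}{t}\Bigr)^{\alpha-1}.
\end{equation}
Now let $x\notin A$. By \eqref{eq:radial} the last quotient tends to $\delta(x)=\infty$ as $t\to0$. As $\alpha-1<0$, we get $\nu(\bar B(x,t))=o(t^\alpha)$. Apply Lemma~\ref{lem:mass} to $B$.
\end{proof}

In particular, for $0<\alpha<1$,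
\begin{equation}\label{eq:inf}
M_\alpha(E_{\mathrm c})>0\ \Longrightarrow\ M_\alpha(f^{-1}(E))=\infty .
\end{equation}

\begin{remark}
Since $|f(z)|\le|z|$, the quotient in \eqref{eq:gain} is at least $1$, so $\nu(\bar B(x,t))\le4Ct^\alpha$ at every $x\in\mathbb T$. Applied to a Frostman measure on $E$, this already shows that $M_\alpha(f^{-1}(E))>0$ whenever $M_\alpha(E)>0$, but the constants are lost. To keep the constant $1$ we computed exactly on $A$ and used the estimate only where it improves to $o(t^\alpha)$. The hypothesis $\alpha<1$ enters through the exponent $\alpha-1<0$; for $\alpha=1$ the set $f^{-1}(E)$ always has finite measure.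
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $\alpha=1$ this is L\"owner's theorem, Corollary~\ref{cor:lowner}. Let $0<\alpha<1$. If $M_\alpha(E_{\mathrm c})>0$, then $M_\alpha(f^{-1}(E))=\infty$ by \eqref{eq:inf}. Suppose $M_\alpha(E_{\mathrm c})=0$. For $\zeta\in E\setminus E_{\mathrm c}$ the numbers $1/\delta(x)$, $x\in A$, $f(x)=\zeta$, add up to $N_1(\zeta)=1$. Each is at most $1$, so $\delta(x)^{-\alpha}\ge\delta(x)^{-1}$, and hence $N_\alpha(\zeta)\ge N_1(\zeta)=1$. By Theorem~\ref{thm:area},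
\[
M_\alpha(f^{-1}(E))\ge\int_{E\setminus E_{\mathrm c}}N_\alpha\,dM_\alpha\ge M_\alpha(E\setminus E_{\mathrm c})=M_\alpha(E).\qedhere
\]
\end{proof}

\section{The sharp constant}\label{sec:sharp}

The last argument used only that the weights $w=1/\delta(x)$ over a point $\zeta$ add up to $1$. If $a=|f'(0)|<1$, they cannot consist of a single weight $1$, since $f$ would then be a rotation by \eqref{eq:clark}. The first moment of $\mu_\zeta$ quantifies this.

\begin{lemma}\label{lem:weight}
Every atom of every $\mu_\zeta$ has mass at most $p=\frac{1+a}2$, where $a=|f'(0)|$.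
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:clark}(d), $a=\bigl|\int\bar y\,d\mu_\zeta(y)\bigr|$. An atom of mass $w$ contributes a term of modulus $w$ to the integral, and the rest of $\mu_\zeta$ contributes at most $1-w$ in modulus. So $a\ge w-(1-w)=2w-1$.
\end{proof}

\begin{lemma}\label{lem:sum}
Let $0<\alpha<1$ and $\frac12\le p<1$. If finitely or countably many numbers $w_j>0$ satisfy $\sum w_j=1$ and $w_j\le p$, then $\sum w_j^\alpha\ge p^\alpha+(1-p)^\alpha$. Equality holds if and only if there are exactly two weights, $p$ and $1-p$.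
\end{lemma}

\begin{proof}
Let $w_1$ be the largest weight and $s=1-w_1\ge1-p>0$.

\emph{Case $w_1\ge1-p$.} For $j\ge2$ we have $w_j^\alpha=s^\alpha(w_j/s)^\alpha\ge s^\alpha(w_j/s)$, with strict inequality if $w_j<s$. Hence $\sum w_j^\alpha\ge w_1^\alpha+(1-w_1)^\alpha$, with equality only if there is exactly one weight besides $w_1$. The function $t^\alpha+(1-t)^\alpha$ is strictly concave on $[0,1]$ and symmetric about $\frac12$, so on $[1-p,p]$ it attains its minimum $p^\alpha+(1-p)^\alpha$ exactly at the endpoints. Both claims follow in this case.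

\emph{Case $w_1<1-p$.} Now $w_j^\alpha=w_jw_j^{\alpha-1}\ge w_jw_1^{\alpha-1}$ for all $j$, so
\[
\sum w_j^\alpha\ge w_1^{\alpha-1}>(1-p)^{\alpha-1}=p(1-p)^{\alpha-1}+(1-p)^\alpha\ge p^\alpha+(1-p)^\alpha,
\]
the last step because $1-p\le p$. Here equality never occurs.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $p=\frac{1+a}2$ and $c_p=p^\alpha+(1-p)^\alpha$, the constant in \eqref{eq:sharp}. If $a=1$, then $f$ is a rotation by the Schwarz lemma, $c_p=1$, and equality holds for every $E$; in particular the constant is best possible. Let $a<1$ from now on, so that $\frac12\le p<1$.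

\emph{The inequality.} If $M_\alpha(E_{\mathrm c})>0$, use \eqref{eq:inf}. Otherwise, for $M_\alpha$-a.e.\ $\zeta\in E$ the weights $1/\delta(x)$, $x\in A$, $f(x)=\zeta$, add up to $1$ and are at most $p$, by Lemmas~\ref{lem:weight} and~\ref{lem:clark}(c). So $N_\alpha(\zeta)\ge c_p$ by Lemma~\ref{lem:sum}, and Theorem~\ref{thm:area} gives \eqref{eq:sharp}.

\emph{Sharpness.} Let $f=f_a$ as in Section~\ref{sec:two}. It is analytic across $\mathbb T$ and has modulus $1$ on $\mathbb T$, so
\[
\frac{1-|f_a(rx)|}{1-r}\le\frac{|f_a(x)-f_a(rx)|}{1-r}\to|f_a'(x)|\qquad(r\to1) .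
\]
Thus $A=\mathbb T$, and by \eqref{eq:JC} $\delta=|f_a'|$ on $\mathbb T$. Theorem~\ref{thm:area} now reads $M_\alpha(f_a^{-1}(E))=\int_EN_\alpha\,dM_\alpha$. For $\zeta\in\mathbb T$ near $1$ the equation $f_a(z)=\zeta$, which is quadratic in $z$, has one solution near $1$ and one near $-1$, both depending continuously on $\zeta$, because $f_a'(\pm1)\ne0$. They lie on $\mathbb T$, since $|f_a|<1$ in $\mathbb D$ and, by $f_a(1/\bar z)=1/\overline{f_a(z)}$, $|f_a|>1$ (or $f_a=\infty$) outside $\overline{\mathbb D}$. So $N_\alpha$ is continuous at $1$, and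
\[
N_\alpha(1)=|f_a'(1)|^{-\alpha}+|f_a'(-1)|^{-\alpha}=p^\alpha+(1-p)^\alpha=c_p
\]
by Section~\ref{sec:two}. If $E$ runs through Cantor sets with $0<M_\alpha(E)<\infty$ in arcs shrinking to $1$, then $M_\alpha(f_a^{-1}(E))/M_\alpha(E)\to c_p$.

\emph{Equality.} For $f(z)=cz^2$ we have $a=0$, $A=\mathbb T$ and $\delta\equiv2$, so $N_\alpha\equiv2\cdot2^{-\alpha}=c_{1/2}$, and equality holds by Theorem~\ref{thm:area}. Conversely, suppose that $a<1$, $0<M_\alpha(E)<\infty$ and equality holds. Then $M_\alpha(f^{-1}(E))<\infty$, so $M_\alpha(E_{\mathrm c})=0$ by \eqref{eq:inf}, and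
\[
\int_EN_\alpha\,dM_\alpha\le M_\alpha(f^{-1}(E))=c_pM_\alpha(E)<\infty .
\]
Since $N_\alpha\ge c_p$ a.e.\ on $E$, we have $N_\alpha=c_p$ and $N_1=1$ a.e.\ on $E$. Fix a $\zeta\in E$ with these two properties. By Lemma~\ref{lem:sum}, $\mu_\zeta$ consists of exactly two atoms: mass $p$ at some $x$ and mass $1-p$ at some $x'$. By Lemma~\ref{lem:clark}(d),
\[
|p\bar x+(1-p)\bar x'|=a=p-(1-p).
\]
This is equality in the reverse triangle inequality, and since $0<1-p\le p$ it forces $x'=-x$. So the second identity in \eqref{eq:clark}, followed by \eqref{eq:fa} with $\bar xz$ in place of $z$, gives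
\[
\frac{\zeta+f(z)}{\zeta-f(z)}=p\,\frac{x+z}{x-z}+(1-p)\,\frac{x-z}{x+z}=\frac{1+f_a(\bar xz)}{1-f_a(\bar xz)} .
\]
The map $w\mapsto\frac{1+w}{1-w}$ is injective, hence
\[
f(z)=\zeta f_a(\bar xz).
\]
If $a=0$, this says $f(z)=cz^2$ with $c=\zeta\bar x^2$. If $a>0$, the only zeros of $f$ in $\mathbb D$ are $0$ and $-ax\ne0$, so $x$ is determined by $f$, and then so is $\zeta=\zeta f_a(1)=f(x)$. Thus $M_\alpha$-a.e.\ $\zeta\in E$ is one and the same point, and $M_\alpha(E)=0$, a contradiction.

Finally, suppose equality holds in Theorem~\ref{thm:main} with $0<\alpha<1$ and $0<M_\alpha(E)<\infty$. Then \eqref{eq:sharp} gives $p^\alpha+(1-p)^\alpha\le1$. For $\frac12\le p<1$ the left side exceeds $p+(1-p)=1$. So $p=1$, $a=1$, and $f$ is a rotation. For rotations equality is clear.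
\end{proof}

\section{Arbitrary values at the origin}\label{sec:q}

We compose $f$ with the disk automorphism that sends $q$ to $0$, apply Theorem~\ref{thm:main}, and compute how the automorphism changes $M_\alpha$.

\begin{proof}[Proof of Theorem~\ref{thm:q}]
Let $S(w)=\frac{w-q}{1-\bar qw}$ and $f_0=S\circ f$. As $S$ is an automorphism of $\mathbb D$ and a homeomorphism of $\overline{\mathbb D}$, $f_0$ is inner, $f_0(0)=0$, and $f(rx)\to\zeta\in\mathbb T$ if and only if $f_0(rx)\to S(\zeta)$. So $f^{-1}(E)=f_0^{-1}(S(E))$, and Theorem~\ref{thm:main} gives $M_\alpha(f^{-1}(E))\ge M_\alpha(S(E))$. It remains to show that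
\begin{equation}\label{eq:SE}
M_\alpha(S(E))=\int_Eh^\alpha\,dM_\alpha,\qquad h(\zeta)=\frac{1-|q|^2}{|1-\bar q\zeta|^2}=\frac{1-|q|^2}{|\zeta-q|^2}.
\end{equation}
For $\zeta,\zeta'\in\mathbb T$,
\[
S(\zeta)-S(\zeta')=\frac{(1-|q|^2)(\zeta-\zeta')}{(1-\bar q\zeta)(1-\bar q\zeta')},\quad\text{so}\quad|S(\zeta)-S(\zeta')|=\sqrt{h(\zeta)h(\zeta')}\,|\zeta-\zeta'| .
\]
Let $\varepsilon>0$. The function $h$ is continuous and positive on $\mathbb T$, so we can divide $\mathbb T$ into finitely many half-open arcs $I$ such that $d_I\le h\le(1+\varepsilon)d_I$ on $I$ for some $d_I>0$. On $I$ the injective map $S$ multiplies distances by factors in $[d_I,(1+\varepsilon)d_I]$. Hence $M_\alpha(S(E\cap I))$, by (H1), and $\int_{E\cap I}h^\alpha\,dM_\alpha$ both lie between $d_I^\alpha M_\alpha(E\cap I)$ and $(1+\varepsilon)^\alpha d_I^\alpha M_\alpha(E\cap I)$. Summing over $I$,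
\[
(1+\varepsilon)^{-\alpha}\int_Eh^\alpha\,dM_\alpha\le M_\alpha(S(E))\le(1+\varepsilon)^\alpha\int_Eh^\alpha\,dM_\alpha,
\]
and \eqref{eq:SE} follows as $\varepsilon\to0$.
\end{proof}

\begin{remark}\label{rem:q}
If $f$ is an automorphism of $\mathbb D$ with $f(0)=q$, then $f_0$ is a rotation and equality holds in Theorem~\ref{thm:q} for every $E$. If moreover $q\ne0$, then $h=\frac{1-|q|}{1+|q|}<1$ at $-q/|q|$, so $M_\alpha(f^{-1}(E))<M_\alpha(E)$ for every $E$ with $0<M_\alpha(E)<\infty$ in a short arc around that point. Thus the hypothesis $f(0)=0$ in Theorem~\ref{thm:main} cannot be dropped.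
\end{remark}

\begin{thebibliography}{9}

\bibitem{Distortion}
\emph{Distortion of Sets by Inner Functions},
\texttt{https://www.ams.org/journals/proc/1993-117-03/}\allowbreak\texttt{S0002-9939-1993-1139469-2/}\allowbreak\texttt{S0002-9939-1993-1139469-2.pdf}.

\bibitem{Mattila}
Mattila, \emph{Geometry of Sets and Measures in Euclidean Spaces}.

\bibitem{Shapiro}
Shapiro, \emph{Composition Operators and Classical Function Theory}.

\end{thebibliography}

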